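\title{A projective module over a commutative domain\\ without nonzero finitely generated direct summands}

\begin{abstract}
A projective module over a commutative domain need not be a direct sum of finitely generated modules: for every field $k$ we construct a commutative domain $R\supseteq k$ and a nonzero countably generated projective $R$-module whose only finitely generated direct summand is $0$. The obstruction is a top Chern class, transported along a chain of affine lines that map to $\operatorname{Spec}R$. In the positive direction, if $R$ is a commutative domain and $R/J(R)$ has finite Krull dimension, then every projective $R$-module that is not finitely generated is free.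
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All rings have an identity and all modules are unital. A module is \emph{projective} if it is a direct summand of a free module, and a \emph{commutative domain} is a commutative ring with $1\neq0$ and no zero divisors. A finitely generated projective module over a commutative ring $R$ is the image of an idempotent square matrix; geometrically, it is a vector bundle on $\operatorname{Spec}R$. One would like to know whether arbitrary projective modules are anything more than direct sums of these. The following question comes from \cite{problem}.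

\medskip
\noindent\textbf{Question.} \emph{Let $R$ be a commutative domain. Is every projective $R$-module a direct sum of finitely generated modules?}
\medskip

The answer is no.

\begin{theorem}\label{thm:main}
Let $k$ be a field. There are a commutative domain $R\supseteq k$ and a countably generated projective $R$-module $P\neq0$ such that $0$ is the only finitely generated direct summand of $P$.
\end{theorem}

If such a $P$ were a direct sum $\bigoplus P_i$ of finitely generated modules, each $P_i$ would be a finitely generated direct summand, so $P_i=0$ and $P=0$.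

There are good reasons to expect the opposite answer. We recall two theorems of Kaplansky \cite{Kaplansky}: every projective module is a direct sum of countably generated modules, and every projective module over a local ring is free. The first reduces the Question to countably generated modules, and the second says that there is no local obstruction. Over a ring with zero divisors a global obstruction is easy to produce (Example~\ref{ex:chain}), but it relies on a module whose fiber is nonzero at some primes and zero at another. This cannot happen over a domain $R$ with fraction field $K$: each localization $P_{\mathfrak p}$ is free, and its rank can be read off after tensoring with $K$, so it equals the \emph{rank} $\dim_K(P\otimes_RK)$ of $P$ at every prime $\mathfrak p$. If the rank is finite, $P$ turns out to be finitely generated. If it is infinite, there seems to be ample room to split off free summands by general position arguments, and in finite dimension there is. Let $J(R)$ be the Jacobson radical, the intersection of the maximal ideals of $R$.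

\begin{theorem}\label{thm:positive}
Let $R$ be a commutative domain.
\begin{itemize}
\item[(a)] A projective $R$-module of finite rank is finitely generated.
\item[(b)] If $R/J(R)$ has finite Krull dimension (for example, if $R$ has finite Krull dimension), then every projective $R$-module that is not finitely generated is free. In particular every projective $R$-module is a direct sum of finitely generated modules.
\end{itemize}
\end{theorem}

Part (b) applies to Dedekind domains, to domains that are finitely generated over a field, and to domains with finitely many maximal ideals, for which $R/J(R)$ is a finite product of fields. By Theorem~\ref{thm:main} the finiteness of $\dim R/J(R)$ cannot be dropped. Read the other way, Theorem~\ref{thm:positive} describes any counterexample: the module $P$ of Theorem~\ref{thm:main} has infinite rank, and $R/J(R)$ has infinite dimension.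

The proof of Theorem~\ref{thm:main} has four parts. Section~\ref{sec:telescopes} builds projective modules from sequences of matrices and shows the mechanism on a ring that is not a domain, with the rank as the invariant. Section~\ref{sec:quadric} provides the finer invariant that a domain requires, the top Chern class, together with two modules $\bigoplus L_i$ and $\bigoplus L_i'$ that it tells apart. Section~\ref{sec:chain} joins these two modules by a chain of affine lines, and Section~\ref{sec:domain} maps the chain to the spectrum of a domain. Theorem~\ref{thm:positive} is proved in Section~\ref{sec:positive}; it is not used in the proof of Theorem~\ref{thm:main}.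

From now on all rings are commutative, $k$ is a fixed field, $\mathbb N=\{1,2,\dots\}$, and $M^{(\mathbb N)}$ is the direct sum of countably many copies of $M$. We use the following facts on a finitely generated projective $R$-module $E$. It is isomorphic to $\varepsilon R^q$ for an idempotent $\varepsilon\in M_q(R)$, and $E\otimes_RD\cong\varphi(\varepsilon)D^q$ for a ring map $\varphi:R\to D$. Its rank at a prime $\mathfrak p$, the dimension of $E\otimes_R\kappa(\mathfrak p)$ over the residue field, is a locally constant function of $\mathfrak p$. This function is constant if $R$ has no idempotents other than $0$ and $1$, and it is identically $0$ only if $E=0$. If $E$ has constant rank $r$, so has every base change of $E$. Over a domain, the rank of $\varepsilon R^q$ is the rank of the matrix $\varepsilon$ over the fraction field.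

\section{Projective modules from telescopes}\label{sec:telescopes}

An increasing union of finitely generated direct summands is a direct sum of finitely generated modules, so we need a looser way to exhaust a projective module. The model is a sequence of bump functions, each equal to $1$ on the support of the previous one.

\begin{definition}
Let $F$ be a free $R$-module. A \emph{telescope} on $F$ is a sequence $C=(C_n)_{n\ge1}$ in $\operatorname{End}_R(F)$ with $C_{n+1}C_n=C_n$ for all $n$. Since $C_nF=C_{n+1}C_nF\subseteq C_{n+1}F$, the union $P(C)=\bigcup_nC_nF$ is a submodule of $F$.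
\end{definition}

The $C_n$ are not required to be idempotent, and the modules $C_nF$ need not be projective.

\begin{lemma}\label{lem:telescope}
Let $C$ be a telescope on a free $R$-module $F$, and let $P=P(C)$.
\begin{itemize}
\item[(a)] $C_mC_n=C_n$ for $m>n$. Thus $C_mp=p$ for $p\in C_nF$ and $m>n$.
\item[(b)] $P$ is projective. It is countably generated if every $C_nF$ is finitely generated.
\item[(c)] For a ring map $\varphi:R\to D$, the natural map $P\otimes_RD\to F\otimes_RD$ is injective, and its image is $P(\varphi(C))$, where $\varphi(C)$ is the telescope $(C_n\otimes1)_n$.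
\end{itemize}
\end{lemma}

\begin{proof}
(a) The case $m=n+1$ is the definition. If $m>n+1$ and $C_{m-1}C_n=C_n$, then $C_mC_n=C_mC_{m-1}C_n=C_{m-1}C_n=C_n$.

(b) Put $C_0=0$ and define
\[
\sigma:P\to F^{(\mathbb N)},\quad \sigma(p)=\bigl((C_n-C_{n-1})p\bigr)_{n\ge1},\qquad
\rho:F^{(\mathbb N)}\to P,\quad \rho\bigl((y_n)_n\bigr)=\sum_nC_{n+1}y_n .
\]
If $p\in C_lF$, then $(C_n-C_{n-1})p=p-p=0$ for $n>l+1$ by (a), so $\sigma$ is well defined. Also by (a), $C_{n+1}(C_n-C_{n-1})=C_n-C_{n-1}$, and therefore $\rho\sigma(p)=\sum_n(C_n-C_{n-1})p=C_{l+1}p=p$. So $P$ is a direct summand of the free module $F^{(\mathbb N)}$. The second assertion holds because $P$ is a countable union of the $C_nF$.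

(c) The image is the union of the images of the $C_nF\otimes_RD$, which are the modules $(C_n\otimes1)(F\otimes_RD)$. For injectivity let $z=\sum p_i\otimes a_i\in P\otimes_RD$, with all $p_i$ in $C_nF$. View $C_{n+1}$ as a map $F\to P$. Then $C_{n+1}\otimes1:F\otimes_RD\to P\otimes_RD$ sends the image of $z$ to $\sum C_{n+1}p_i\otimes a_i=z$. If the image of $z$ is $0$, then $z=0$.
\end{proof}

The smallest case is $F=R$, and it already shows how finitely generated summands can be excluded.

\begin{example}\label{ex:chain}
Let $S$ be the ring of sequences $(r_m)_{m\ge0}$ in $k[\tau]$ such that $r_m(1)=r_{m+1}(0)$ for all $m$, and such that $r_m$ is equal to one constant $r_\infty\in k$ for all large $m$. These are the functions on a chain of affine lines, the point $\tau=1$ of each line being glued to the point $\tau=0$ of the next, together with a limit point $\infty$. An idempotent of $S$ has all components in $\{0,1\}$, and the gluing condition makes them equal; so $S$ has no idempotents other than $0$ and $1$.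

For $n\ge1$ let $c_n\in S$ have $m$-th component $1$ for $m<n$, $1-\tau$ for $m=n$, and $0$ for $m>n$. Then $c_{n+1}c_n=c_n$, because $c_{n+1}$ equals $1$ on the lines $m\le n$ and $c_n$ vanishes on the others. By Lemma~\ref{lem:telescope}, the ideal $P=\bigcup_nc_nS\ne0$ is a countably generated projective module, and $P\otimes_Sk=0$ for the map $S\to k$, $r\mapsto r_\infty$, which kills every $c_n$. Let $E$ be a finitely generated direct summand of $P$. It has constant rank, and $E\otimes_Sk$ is a summand of $P\otimes_Sk=0$. So the rank is $0$ and $E=0$.
\end{example}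

The argument has a simple shape: $E$ has an invariant that is constant along the chain, and the limit point forces the invariant to take a value that a nonzero $E$ cannot have. Two things go wrong over a domain. A telescope of scalars is trivial, since $c_{n+1}c_n=c_n\ne0$ gives $c_{n+1}=1$. More seriously, by Theorem~\ref{thm:positive}(a) our module must have infinite rank, at every prime, so the rank of a summand is unconstrained. We shall use a chain that is infinite in both directions. The fibers of $P$ at its two limit ends are large, but they have no nonzero summand in common, in a sense that Chern classes make precise.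

\section{Line bundles on an affine quadric}\label{sec:quadric}

We look for a module of infinite rank over a domain such that every finitely generated summand of rank $r$ has nonzero $r$-th Chern class. A direct sum of line bundles $L_i$ has this property if no product $c_1(L_1)\cdots c_1(L_l)$ vanishes. The universal rank-one idempotent $2\times2$ matrix supplies such line bundles on an affine base.

\subsection*{The quadric}
Let
\[
A_0=k[x,y,z]/\bigl(x(1-x)-yz\bigr),\qquad Q=\operatorname{Spec}A_0,\qquad \pi=\begin{pmatrix}x&y\\ z&1-x\end{pmatrix}.
\]
Since $\operatorname{tr}\pi=1$ and $\det\pi=0$, the Cayley--Hamilton theorem gives $\pi^2=\pi$. Let $L=\pi A_0^2$. Recall that for a $k$-algebra $D$ the $D$-points of $\mathbb P^1=\mathbb P^1_k$ are the direct summands of $D^2$ of constant rank one, and that $\mathcal O(-1)\subseteq\mathcal O^2$ is the universal such summand.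

\begin{lemma}\label{lem:Q}
There is an isomorphism of $Q$ with the complement of the diagonal in $\mathbb P^1\times\mathbb P^1$, under which $L$ is the pullback of $\mathcal O(-1)$ along the first projection.
\end{lemma}

\begin{proof}
We compare $D$-points. A $D$-point of $Q$ is a matrix $e\in M_2(D)$ with trace $1$ and determinant $0$. Such an $e$ is idempotent, and over each residue field it has rank one: rank $0$ would give trace $0$, and rank $2$ would give determinant $1$. Conversely, let $e$ be an idempotent of constant rank one. Over each localization $D_{\mathfrak p}$ its image and kernel are free of rank one, so $e$ is conjugate to $\operatorname{diag}(1,0)$. Hence $\operatorname{tr}e-1$ and $\det e$ vanish in every $D_{\mathfrak p}$, and so in $D$. Thus $e\mapsto(\operatorname{im}e,\ker e)$ is a bijection from $Q(D)$ onto the pairs $(\ell_1,\ell_2)$ of $D$-points of $\mathbb P^1$ with $\ell_1\oplus\ell_2=D^2$. Over $D_{\mathfrak p}$ the map $\ell_1\oplus\ell_2\to D^2$ is given by a $2\times2$ matrix, which is invertible exactly when its columns are independent over the residue field. So $\ell_1\oplus\ell_2=D^2$ if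 and only if $\ell_1$ and $\ell_2$ are distinct at every point of $\operatorname{Spec}D$, that is, if and only if $(\ell_1,\ell_2)$ is a $D$-point of the complement of the diagonal. These bijections are natural in $D$, and $\ell_1=\operatorname{im}e$ gives the statement on $L$.
\end{proof}

By a \emph{smooth variety} we mean an integral separated scheme, smooth and of finite type over $k$. Each power $Q^N$ is a nonempty open subscheme of $(\mathbb P^1)^{2N}$, hence a smooth affine variety, and its coordinate ring is a domain.

Take copies $(x_i,y_i,z_i,\pi_i)$ and $(x_i',y_i',z_i',\pi_i')$ of $(x,y,z,\pi)$ for $i\ge1$. Let $A_N$ be the coordinate ring of $Q^N$ in the first $N$ unprimed copies, $A'_N$ the same in the first $N$ primed copies, and $B_N=A_N\otimes_kA_N'$, the coordinate ring of $Q^{2N}$. Tensoring with the injection $k\to A_0$ over the field $k$ shows that these rings form increasing sequences. The unions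
\[
A=\bigcup_NA_N,\qquad A'=\bigcup_NA_N',\qquad B=\bigcup_NB_N
\]
are domains, and $A,A'\subseteq B$. For a $k$-algebra $D$ put
\[
V_i(D)=V_i'(D)=D^2\quad(i\ge1),\qquad F(D)=\bigoplus_{i\ge1}\bigl(V_i(D)\oplus V_i'(D)\bigr),
\]
a free module with its standard basis. Over any ring that contains the entries of $\pi_i$ we let $\pi_i$ act on $F$ as the given matrix on $V_i$ and as $0$ on all other summands, and we put $L_i=\pi_iV_i$. The same conventions apply to $\pi_i'$ and $L_i'=\pi'_iV'_i$.

\subsection*{Chow rings}
For a smooth variety $X$, the group $CH^j(X)$ consists of the algebraic cycles of codimension $j$ modulo rational equivalence. We use the following facts from \cite{Fulton}.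
\begin{itemize}
\item[(F1)] $CH^*(X)$ is a commutative graded ring, and a morphism $f$ of smooth varieties induces a graded ring map $f^*$, functorially. A closed embedding $\delta:Z\to X$ of smooth varieties induces an additive map $\delta_*$, and the projection formula gives $\delta_*\delta^*u=u\cdot[Z]$.
\item[(F2)] A vector bundle $E$ of rank $r$ on $X$ has Chern classes $c_j(E)\in CH^j(X)$ with $c_0=1$ and $c_j=0$ for $j>r$. They commute with pullback, and $c(E)=\sum_jc_j(E)$ satisfies the Whitney formula $c(E\oplus E')=c(E)c(E')$. On line bundles $c_1$ is additive for tensor products, and it is the class of the zero divisor of any nonzero section.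
\item[(F3)] $\mathrm{pr}^*:CH^*(X)\to CH^*(X\times\mathbb A^1)$ is an isomorphism \cite[Thm.~3.3(a)]{Fulton}.
\item[(F4)] $CH^*(X\times\mathbb P^1)=CH^*(X)[h]/(h^2)$ with $h=c_1(\mathcal O(1))$ \cite[Thm.~3.3(b)]{Fulton}.
\item[(F5)] For $\delta:Z\to X$ as in (F1), restriction to $U=X\setminus Z$ is a surjection $CH^*(X)\to CH^*(U)$ with kernel the image of $\delta_*$ \cite[Prop.~1.8]{Fulton}.
\end{itemize}
Fact (F3) is what lets Chern classes travel along a line. Let $i_0,i_1:X\to X\times\mathbb A^1$ be the sections $\tau=0$ and $\tau=1$. Since $\mathrm{pr}\circ i_0=\mathrm{pr}\circ i_1=\mathrm{id}$, both $i_0^*$ and $i_1^*$ are inverse to $\mathrm{pr}^*$, so for every vector bundle $E$ on $X\times\mathbb A^1$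
\begin{equation}\label{eq:homotopy}
c_j(i_0^*E)=c_j(i_1^*E)\qquad(j\ge0).
\end{equation}

\begin{lemma}\label{lem:chow}
With $h_i=-c_1(L_i)$ and $h_i'=-c_1(L_i')$,
\[
CH^*(\operatorname{Spec}B_N)=\mathbb Z[h_1,\dots,h_N,h_1',\dots,h_N']/(h_1^2,\dots,h_N^2,h_1'^2,\dots,h_N'^2),
\]
and likewise $CH^*(\operatorname{Spec}A_N)=\mathbb Z[h_i]/(h_i^2)$ and $CH^*(\operatorname{Spec}A'_N)=\mathbb Z[h'_i]/(h_i'^2)$. The pullbacks of the last two rings to $\operatorname{Spec}B_N$ are injective, and their images meet only in degree $0$.
\end{lemma}

\begin{proof}
Let $X$ be a smooth variety. By (F4), applied twice, $CH^*(X\times\mathbb P^1\times\mathbb P^1)=CH^*(X)[h,\tilde h]/(h^2,\tilde h^2)$, where $h$ and $\tilde h$ come from the first and the second factor $\mathbb P^1$. Let $\delta:X\times\mathbb P^1\to X\times\mathbb P^1\times\mathbb P^1$ be the diagonal embedding; by Lemma~\ref{lem:Q} the complement of its image is $X\times Q$. In homogeneous coordinates $(u_0:u_1)$, $(v_0:v_1)$ the image is the zero divisor of the section $u_0v_1-u_1v_0$ of $\mathcal O(1,1)$, so its class is $h+\tilde h$, and $\delta_*\delta^*u=u\,(h+\tilde h)$.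 The map $\delta^*$ is surjective, because $\delta$ is a section of a projection onto $X\times\mathbb P^1$. Hence the image of $\delta_*$ is the ideal $(h+\tilde h)$, and (F5) gives
\[
CH^*(X\times Q)=CH^*(X)[h,\tilde h]/(h^2,\tilde h^2,h+\tilde h)=CH^*(X)[h]/(h^2),
\]
with $h=-c_1(L)$ by Lemma~\ref{lem:Q}. Induction on the number of factors, starting from $CH^*(\operatorname{Spec}k)=\mathbb Z$, gives the three rings. The square-free monomials form a $\mathbb Z$-basis of each. The pullback from $\operatorname{Spec}A_N$ sends $h_i$ to $h_i$, since $L_i$ pulls back to $L_i$, so it is injective with image spanned by the square-free monomials in the $h_i$. In the same way the pullback from $\operatorname{Spec}A'_N$ is injective with image spanned by the square-free monomials in the $h'_i$. The only common monomial is $1$.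
\end{proof}

The ring $A$ is not of finite type, so a module over $A$ must be descended to some $A_N$ before it has Chern classes. For a finitely generated summand this costs only finitely many matrix entries.

\begin{lemma}\label{lem:summand}
Let $\varepsilon\in M_q(A)$ be an idempotent of rank $r$ such that $\varepsilon A^q$ is isomorphic to a direct summand of the $A$-module $\bigoplus_{i\ge1}L_i$. Then for all large $N$ the entries of $\varepsilon$ lie in $A_N$, and $c_r(\varepsilon A_N^q)\ne0$ in $CH^r(\operatorname{Spec}A_N)$.
\end{lemma}

\begin{proof}
Choose $\iota:\varepsilon A^q\to\bigoplus L_i$ and $\rho:\bigoplus L_i\to\varepsilon A^q$ with $\rho\iota=\mathrm{id}$. The image of $\iota$ is finitely generated, so it lies in $L_1\oplus\dots\oplus L_l=\varpi A^{2l}$ for some $l$, where $\varpi=\operatorname{diag}(\pi_1,\dots,\pi_l)$. Let $\alpha=\iota\varepsilon:A^q\to A^{2l}$ and $\beta=\rho\varpi:A^{2l}\to A^q$. These are matrices over $A$ with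
\[
\varpi\alpha=\alpha,\qquad\varepsilon\beta=\beta,\qquad\beta\alpha=\varepsilon .
\]
Let $N\ge l$ be so large that $\alpha,\beta,\varepsilon$ have entries in $A_N$. The identities hold over $A_N\subseteq A$. So $\alpha$ maps $E=\varepsilon A_N^q$ to $\varpi A_N^{2l}$, the map $\beta$ sends $\varpi A_N^{2l}$ back to $E$, and $\beta\alpha$ is the identity on $E$. Thus $E\oplus E'\cong L_1\oplus\dots\oplus L_l$ over $A_N$, where $E'$ is the kernel of $\beta$ on $\varpi A_N^{2l}$. Here $E$ has rank $r$, the rank of the matrix $\varepsilon$, and $E'$ has rank $l-r$. In the degree-$l$ part of the Whitney formula a term $c_j(E)c_{l-j}(E')$ vanishes unless $j\le r$ and $l-j\le l-r$, that is, $j=r$. Therefore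
\[
c_r(E)\,c_{l-r}(E')=\prod_{i\le l}c_1(L_i)=(-1)^lh_1\cdots h_l ,
\]
which is nonzero by Lemma~\ref{lem:chow}. Hence $c_r(E)\neq0$.
\end{proof}

\begin{remark}\label{rem:copies}
For $q=1$ and $\varepsilon=1$ the lemma says that $\bigoplus L_i$ has no free summand of rank one, since a trivial line bundle has $c_1=0$. The independent copies of $Q$ are essential for this. On a single copy, $L\oplus L$ contains the pair of columns $\bigl((x,z)^T,(y,1-x)^T\bigr)$ of $\pi$, on which the functional $(u,v)\mapsto u_1+v_2$ takes the value $x+(1-x)=1$; so $L\oplus L$ has a free summand of rank one.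
\end{remark}

\section{A chain of lines from $\bigoplus L_i$ to $\bigoplus L_i'$}\label{sec:chain}

A summand of $\bigoplus L_i$ of rank $r\ge1$ has a nonzero class $c_r$ in the variables $h_i$, and a class defined over $A'$ involves only the variables $h_i'$. We now join the two modules by a chain of lines over $B$, indexed by $m\in\mathbb Z$, in the manner of Example~\ref{ex:chain}: moving to the right, at each level $n$ the primed summands are first switched on and the unprimed ones are later switched off.

Fix $d_n=2^n$ for $n\ge0$. In this section any increasing sequence would do; the doubling is needed in Section~\ref{sec:domain}. Put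
\[
\Pi_n=\sum_{i\le d_n}\pi_i,\qquad\Pi_n'=\sum_{i\le d_n}\pi_i' .
\]
Let $\overline{\mathbb Z}=\mathbb Z\cup\{-\infty,+\infty\}$ with the natural order. For $m\in\overline{\mathbb Z}$ and $n\ge1$ define $f_n^{(m)},g_n^{(m)}\in k[\tau]$ by
\[
f_n^{(m)}=\begin{cases}0&m<-n,\\ \tau&m=-n,\\ 1&m>-n,\end{cases}\qquad\qquad
g_n^{(m)}=\begin{cases}1&m<n,\\ 1-\tau&m=n,\\ 0&m>n,\end{cases}
\]
and let
\[
G_n^{(m)}=g_n^{(m)}\,\Pi_n+f_n^{(m)}\,\Pi_n'\ \in\ \operatorname{End}\bigl(F(B[\tau])\bigr).
\]
For fixed $m$ the $G_n^{(m)}$ form a telescope. Indeed $\Pi_{n+1}\Pi_n=\Pi_n$, $\Pi'_{n+1}\Pi'_n=\Pi'_n$, and primed and unprimed projections annihilate each other; moreover $g_{n+1}^{(m)}=1$ whenever $g_n^{(m)}\neq0$, and $f_{n+1}^{(m)}=1$ whenever $f_n^{(m)}\neq0$. We record three properties.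
\begin{itemize}
\item[(G1)] \emph{Gluing.} $G_n^{(m)}|_{\tau=1}=G_n^{(m+1)}|_{\tau=0}$ for $m\in\mathbb Z$. Indeed $f_n^{(m)}(1)$ and $f_n^{(m+1)}(0)$ are both $1$ if $m\ge-n$ and both $0$ otherwise, while $g_n^{(m)}(1)$ and $g_n^{(m+1)}(0)$ are both $1$ if $m<n$ and both $0$ otherwise.
\item[(G2)] \emph{Ends.} $G_n^{(-\infty)}=\Pi_n$ has entries in $A$, and $G_n^{(+\infty)}=\Pi'_n$ has entries in $A'$.
\item[(G3)] \emph{Stabilization.} $G_n^{(m)}=G_n^{(-\infty)}$ for $m<-n$, and $G_n^{(m)}=G_n^{(+\infty)}$ for $m>n$.
\end{itemize}
For $m\in\mathbb Z$ we have $G_n^{(m)}=\Pi_n+\Pi_n'$ as soon as $n>|m|$, so on each single line the module of the telescope is $\bigoplus L_i\oplus\bigoplus L_i'$, which has many finitely generated summands. The next proposition says that none of them extends over the whole chain together with its two ends.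

\begin{proposition}\label{prop:obstruction}
Let $R$ be a $k$-algebra with no idempotents other than $0$ and $1$. Let $C=(C_n)$ be a telescope on $F(R)$ such that each $C_n$ has finitely many nonzero matrix entries and the entries of all $C_n$ generate $R$ as a $k$-algebra. Suppose that there are $k$-algebra maps $\varphi_m:R\to B[\tau]$, $m\in\overline{\mathbb Z}$, with $\varphi_m(C_n)=G_n^{(m)}$ for all $n\geq1$. Then $P=P(C)$ is a nonzero countably generated projective module, and $0$ is its only finitely generated direct summand.
\end{proposition}

\begin{proof}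
By Lemma~\ref{lem:telescope}(b), $P$ is countably generated and projective. Since the entries of the $C_n$ generate $R$, properties (G1) and (G2) pass to the maps $\varphi_m$: we have $\varphi_m|_{\tau=1}=\varphi_{m+1}|_{\tau=0}$ for $m\in\mathbb Z$, and $\varphi_{-\infty}(R)\subseteq A$, $\varphi_{+\infty}(R)\subseteq A'$. Viewing $\varphi_{-\infty}$ as a map to $A$, Lemma~\ref{lem:telescope}(c) gives
\begin{equation}\label{eq:end}
P\otimes_{\varphi_{-\infty}}A\ \cong\ \bigcup_n\Pi_nF(A)=\bigoplus_{i\ge1}L_i\ \neq\ 0 .
\end{equation}
In particular $P\ne0$.

Let $E$ be a finitely generated direct summand of $P$ and write $E\cong\varepsilon R^q$ with $\varepsilon^2=\varepsilon$. By the hypothesis on idempotents $E$ has constant rank $r$. Suppose $E\ne0$; then $r\ge1$, and all matrices $\varphi_m(\varepsilon)$ are idempotents of rank $r$. Put $\varepsilon_-=\varphi_{-\infty}(\varepsilon)\in M_q(A)$ and $\varepsilon_+=\varphi_{+\infty}(\varepsilon)\in M_q(A')$.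

Because $E$ is finitely generated, it sees only a finite part of the chain. The finitely many entries of $\varepsilon$ are polynomials in the entries of $C_1,\dots,C_{n_0}$ for some $n_0$, so by (G3), with $m_0=n_0+1$,
\[
\varphi_{-m_0}(\varepsilon)=\varepsilon_-,\qquad\varphi_{m_0}(\varepsilon)=\varepsilon_+ .
\]
By \eqref{eq:end}, $\varepsilon_-A^q\cong E\otimes_{\varphi_{-\infty}}A$ is isomorphic to a direct summand of $\bigoplus L_i$. Choose $N$ so large that Lemma~\ref{lem:summand} applies to $\varepsilon_-$, the entries of $\varepsilon_+$ lie in $A'_N$, and those of $\varphi_m(\varepsilon)$ lie in $B_N[\tau]$ for $|m|\le m_0$. These matrices are idempotent of rank $r$ over the smaller domains as well, so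
\[
E^-=\varepsilon_-A_N^q,\qquad E^+=\varepsilon_+A_N'^{\,q},\qquad E_m=\varphi_m(\varepsilon)B_N[\tau]^q\quad(|m|\le m_0)
\]
are vector bundles of rank $r$ on $\operatorname{Spec}A_N$, on $\operatorname{Spec}A'_N$ and on $Y\times\mathbb A^1$ respectively, where $Y=\operatorname{Spec}B_N$. Lemma~\ref{lem:summand} says that $c_r(E^-)\ne0$.

The gluing gives $i_1^*E_m=i_0^*E_{m+1}$ for $-m_0\le m<m_0$. Alternating this with \eqref{eq:homotopy}, we obtain in $CH^r(Y)$
\[
c_r(i_0^*E_{-m_0})=c_r(i_1^*E_{-m_0})=c_r(i_0^*E_{-m_0+1})=\dots=c_r(i_0^*E_{m_0})=c_r(i_1^*E_{m_0}).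
\]
The matrices $\varepsilon_-$ and $\varepsilon_+$ do not involve $\tau$, so $i_0^*E_{-m_0}=\varepsilon_-B_N^q$ is the pullback of $E^-$ and $i_1^*E_{m_0}=\varepsilon_+B_N^q$ is the pullback of $E^+$. Hence the pullbacks of $c_r(E^-)$ and $c_r(E^+)$ to $Y$ agree. They have degree $r\ge1$, so both vanish by Lemma~\ref{lem:chow}, and $c_r(E^-)=0$ by the injectivity of the pullback. This is a contradiction, and $E=0$.
\end{proof}

\begin{remark}\label{rem:cheap}
A ring satisfying the hypotheses of Proposition~\ref{prop:obstruction} is easy to find. Let $S_0$ be the $k$-subalgebra of $\prod_{m\in\mathbb Z}B[\tau]$ generated by the entries of the matrices $(G_n^{(m)})_m$. The maps $\varphi_m$ are the projections and, by (G3), the eventual values as $m\to\pm\infty$; an idempotent has components in $\{0,1\}$, which agree by (G1). But $S_0$ is not a domain. The trace of the $V_1$-block of $G_n^{(m)}$ is $g_n^{(m)}$, so $g_n=(g_n^{(m)})_m$ lies in $S_0$, and $g_1(1-g_2)=0$ with both factors nonzero.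
\end{remark}

\section{The domain}\label{sec:domain}

It remains to find a \emph{domain} $R$ as in Proposition~\ref{prop:obstruction}. Geometrically, we need an irreducible family of telescopes whose closure contains all the telescopes $G^{(m)}$.

\subsection*{The shape of the family}
Irreducibility constrains the numbers $d_n$. Suppose that $R$ is a domain with fraction field $K$ as in Proposition~\ref{prop:obstruction}, for some increasing sequence $(d_n)$. As $\varphi_0(C_n)=\Pi_n+\Pi'_n$ has rank $2d_n$, some minor of $C_n$ of size $2d_n$ is nonzero, so $C_n$ has rank at least $2d_n$ over $K$. The matrix $C_{n+1}$ is the identity on the image of $C_n$. So its characteristic polynomial, on a finite block that carries $C_n$ and $C_{n+1}$, is divisible by $(t-1)^{2d_n}$ in $K[t]$, and then in $R[t]$ because the divisor is monic. Apply $\varphi_{-\infty}$: the idempotent $\Pi_{n+1}$ of rank $d_{n+1}$ has the eigenvalue $1$ with multiplicity at least $2d_n$. Thus $d_{n+1}\ge2d_n$, and $d_n=2^n$ realizes equality.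

With this choice all $G_n^{(m)}$ have one shape: after a localization of $B$, each is the identity on $d_n$ basis vectors, a scalar $s_n$ on $d_n$ further basis vectors, and zero on the rest. To see this we diagonalize the $\pi_i$. The elements $x_i,x_i'$ are nonzero, as $x=1$, $y=z=0$ is a point of $Q$, so $B$ embeds in $B'=B[x_i^{-1},x_i'^{-1}:i\ge1]$. Over $B'$ let
\[
a_i=\begin{pmatrix}1\\ z_i/x_i\end{pmatrix},\qquad b_i=\begin{pmatrix}-y_i/x_i\\1\end{pmatrix}\ \in V_i .
\]
Using $y_iz_i/x_i=1-x_i$ we find $\det(a_i,b_i)=1+y_iz_i/x_i^2=1/x_i$, a unit, and
\[
\pi_ia_i=\begin{pmatrix}x_i+y_iz_i/x_i\\ z_i+(1-x_i)z_i/x_i\end{pmatrix}=a_i,\qquad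
\pi_ib_i=\begin{pmatrix}-y_i+y_i\\ -y_iz_i/x_i+1-x_i\end{pmatrix}=0 .
\]
Define $a_i',b_i'\in V_i'$ by the same formulas in the primed variables. The vectors $a_i,b_i,a_i',b_i'$ form a basis of $F(B')$. Writing $w\otimes\xi$ for the endomorphism $v\mapsto\xi(v)w$, and $w^*$ for the functional dual to a basis vector $w$, we have $\pi_i=a_i\otimes a_i^*$ and $\pi_i'=a_i'\otimes a_i'^*$.

For $n=1$ each $G_1^{(m)}$ equals $\sum_{j=1}^2w_j\otimes w_j^*+s_1\sum_{j=3}^4w_j\otimes w_j^*$ with the following choices.
\[
\begin{array}{c|c|c|c|c|c}
 & m<-1 & m=-1 & m=0 & m=1 & m>1\\ \hline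
w_1,w_2 & a_1,a_2 & a_1,a_2 & a_1,a_1' & a_1',a_2' & a_1',a_2'\\
w_3,w_4 & a_3,a_4 & a_1',a_2' & a_2,a_2' & a_1,a_2 & a_3',a_4'\\
s_1 & 0 & \tau & 1 & 1-\tau & 0
\end{array}
\]
Two features deserve attention. In the outer columns $w_3,w_4$ are invisible in $G_1^{(m)}$ because $s_1=0$; they are chosen so that $G_2^{(m)}$ fixes $w_1,\dots,w_4$, and they involve the summands $V_i,V_i'$ with $i\le4=d_2$. Also, the vectors $w_j$ jump from one line to the next, although the matrices glue. So the ring $R$ must remember the matrices and forget the vectors: it will be generated by matrix entries alone, and the vectors serve only to prove that the ideal of relations is prime.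

\subsection*{Admissible data}
For a $k$-algebra $D$ and $n\ge0$ let
\[
U_n(D)=\bigoplus_{i\le d_{n+1}}\bigl(V_i(D)\oplus V'_i(D)\bigr)\subseteq F(D).
\]
An endomorphism of $U_n$ is extended to $U_{n+1}$ and to $F$ by $0$ on the remaining standard basis vectors. For $j\ge1$ let $\nu(j)$ be the least $n\ge0$ with $j\le d_{n+1}$.

\begin{definition}
Let $N\ge1$. An \emph{admissible $N$-datum} over $D$ consists of vectors $w_j\in U_{\nu(j)}(D)$ and functionals $\xi_j\in U_N(D)^*$ for $1\le j\le d_{N+1}$, with $\xi_i(w_j)=\delta_{ij}$ for all $i,j$, and of scalars $s_1,\dots,s_N\in D$. Its \emph{matrices} are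
\begin{equation}\label{eq:gamma}
\Gamma_n=\sum_{j\le d_n}w_j\otimes\xi_j|_{U_n}+s_n\sum_{d_n<j\le d_{n+1}}w_j\otimes\xi_j|_{U_n}\ \in\operatorname{End}_D(U_n(D))\qquad(1\le n\le N).
\end{equation}
\end{definition}

The condition $w_j\in U_{\nu(j)}$ says that $w_j\in U_n$ whenever $j\le d_{n+1}$, which is what \eqref{eq:gamma} needs. For $n<N$ the image of $\Gamma_n$ lies in the span of $w_1,\dots,w_{d_{n+1}}$, and $\Gamma_{n+1}w_l=w_l$ for $l\le d_{n+1}$ by \eqref{eq:gamma} and $\xi_j(w_l)=\delta_{jl}$. Hence
\begin{equation}\label{eq:gammatel}
\Gamma_{n+1}\Gamma_n=\Gamma_n\qquad(1\le n<N).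
\end{equation}

Let $c^{(n)}=(c^{(n)}_{pq})$ be a square matrix of indeterminates, with $p,q$ running over the standard basis of $U_n$, and put
\[
\Lambda_N=k\bigl[c^{(n)}_{pq}:1\le n\le N\bigr],\qquad\Lambda=\bigcup_N\Lambda_N .
\]
A $k$-algebra map $\Lambda_N\to D$ is the same as a tuple of endomorphisms of $U_1(D),\dots,U_N(D)$. An admissible $N$-datum over $D$ thus has an \emph{associated map} $\Lambda_N\to D$, $c^{(n)}\mapsto\Gamma_n$.

\subsection*{The generic datum}
We want the relations satisfied by all associated maps to form a prime ideal. Rather than study the equations $\xi_i(w_j)=\delta_{ij}$, we parametrize their solutions by an open subset of an affine space: we start from arbitrary functionals $\eta_i$ and correct them by the inverse of the matrix $(\eta_i(w_j))$.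

Let $k[w,\eta,s]$ be the polynomial ring on the coordinates of vectors $w_j\in U_{\nu(j)}$ and functionals $\eta_j\in U_N^*$, for $1\le j\le d_{N+1}$, and on $s_1,\dots,s_N$. Let $M=(\eta_i(w_j))_{i,j}$. Then $\det M\ne0$: specialize $w_j$ to the first standard basis vector of $V_j$, which lies in $U_{\nu(j)}$ because $j\le d_{\nu(j)+1}$, and $\eta_j$ to its coordinate function; then $M$ becomes the identity matrix. So
\[
T_N=k[w,\eta,s]\bigl[(\det M)^{-1}\bigr]
\]
is a domain. Put $\xi_i=\sum_l(M^{-1})_{il}\,\eta_l$. Then $\xi_i(w_j)=\sum_l(M^{-1})_{il}M_{lj}=\delta_{ij}$, so $(w,\xi,s)$ is an admissible $N$-datum over $T_N$, the \emph{generic} one. Let $\theta_N:\Lambda_N\to T_N$ be its associated map and $\mathfrak p_N=\ker\theta_N$, a prime ideal of $\Lambda_N$.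

\begin{lemma}\label{lem:star}
The map associated with any admissible $N$-datum, over any $k$-algebra $D$, kills $\mathfrak p_N$.
\end{lemma}

\begin{proof}
Map $k[w,\eta,s]$ to $D$ by sending the generic $w_j$ and $s_n$ to the given ones, and $\eta_j$ to the given $\xi_j$. Then $M$ goes to the identity matrix, so the map extends to $T_N$, and the generic $\xi_i=\sum_l(M^{-1})_{il}\eta_l$ goes to the given $\xi_i$. Hence the generic $\Gamma_n$ go to the given ones, and the associated map factors as $\Lambda_N\to T_N\to D$ with first map $\theta_N$.
\end{proof}

\begin{lemma}\label{lem:prime}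
$\mathfrak p_N\subseteq\mathfrak p_{N+1}$ for all $N$, and $\mathfrak p=\bigcup_N\mathfrak p_N$ is a prime ideal of $\Lambda$.
\end{lemma}

\begin{proof}
From the generic datum over $T_{N+1}$ keep $w_j$ and $\xi_j|_{U_N}$ for $j\le d_{N+1}$, and $s_1,\dots,s_N$. These $w_j$ lie in $U_N$, so this is an admissible $N$-datum over $T_{N+1}$. It has the same $\Gamma_1,\dots,\Gamma_N$, so its associated map is $\theta_{N+1}|_{\Lambda_N}$, and Lemma~\ref{lem:star} gives $\mathfrak p_N\subseteq\mathfrak p_{N+1}$. Hence $\mathfrak p$ is an ideal of $\Lambda$, and $1\notin\mathfrak p$. If $ab\in\mathfrak p$, then $a,b\in\Lambda_N$ and $ab\in\mathfrak p_N$ for some $N$, so $a$ or $b$ lies in $\mathfrak p_N$.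
\end{proof}

Let $R=\Lambda/\mathfrak p$, a domain containing $k$, and let $C_n\in\operatorname{End}_R(U_n(R))\subseteq\operatorname{End}_R(F(R))$ be the image of $c^{(n)}$. By \eqref{eq:gammatel} for the generic datum with $N=n+1$, the entries of $c^{(n+1)}c^{(n)}-c^{(n)}$ lie in $\mathfrak p_{n+1}$. So $(C_n)$ is a telescope on $F(R)$.

\begin{proposition}\label{prop:realize}
For every $m\in\overline{\mathbb Z}$ there is a $k$-algebra map $\varphi_m:R\to B[\tau]$ with $\varphi_m(C_n)=G_n^{(m)}$ for all $n\ge1$.
\end{proposition}

\begin{proof}
Fix $m$. Since $G_n^{(m)}$ is an endomorphism of $U_n(B[\tau])$, the rule $c^{(n)}\mapsto G_n^{(m)}$ defines a map $\Lambda\to B[\tau]$, and we must show that it kills each $\mathfrak p_N$. This may be checked after the injection $B[\tau]\subseteq B'[\tau]$. By Lemma~\ref{lem:star} it suffices to find an admissible $N$-datum over $B'[\tau]$ with matrices $G_1^{(m)},\dots,G_N^{(m)}$.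

For $n\ge0$ define a set $\mathcal W_n$ of basis vectors by
\[
\mathcal W_n=\begin{cases}\{a_i:i\le d_{n+1}\}&m<-n,\\ \{a_i,a_i':i\le d_n\}&|m|\le n,\\ \{a_i':i\le d_{n+1}\}&m>n.\end{cases}
\]
Each $\mathcal W_n$ lies in $U_n$ and has $d_{n+1}$ elements; in the middle case this is the equality $2d_n=d_{n+1}$. For $n\ge1$ the table below lists $\mathcal W_{n-1}$ and $\mathcal W_n$ and defines $s_n$.
\[
\begin{array}{c|c|c|c|c}
 & \mathcal W_{n-1} & \mathcal W_n & s_n & \Gamma_n\\ \hline
m<-n & \{a_i\}_{i\le d_n} & \{a_i\}_{i\le d_{n+1}} & 0 & \Pi_n\\
m=-n & \{a_i\}_{i\le d_n} & \{a_i,a_i'\}_{i\le d_n} & \tau & \Pi_n+\tau\,\Pi'_n\\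
|m|<n & \{a_i,a_i'\}_{i\le d_{n-1}} & \{a_i,a_i'\}_{i\le d_n} & 1 & \Pi_n+\Pi_n'\\
m=n & \{a'_i\}_{i\le d_n} & \{a_i,a_i'\}_{i\le d_n} & 1-\tau & (1-\tau)\,\Pi_n+\Pi'_n\\
m>n & \{a'_i\}_{i\le d_n} & \{a'_i\}_{i\le d_{n+1}} & 0 & \Pi'_n
\end{array}
\]
In every row $\mathcal W_{n-1}\subseteq\mathcal W_n$. Enumerate first $\mathcal W_0$, then $\mathcal W_1\setminus\mathcal W_0$, then $\mathcal W_2\setminus\mathcal W_1$, and so on. This gives a sequence $w_1,w_2,\dots$ with $\mathcal W_n=\{w_1,\dots,w_{d_{n+1}}\}$ for all $n\ge0$, and so $w_j\in\mathcal W_{\nu(j)}\subseteq U_{\nu(j)}$. For $j\le d_{N+1}$ let $\xi_j=w_j^*|_{U_N}$. Then $\xi_i(w_j)=\delta_{ij}$, and we have an admissible $N$-datum. In \eqref{eq:gamma} the first sum runs over $\mathcal W_{n-1}$ and the second over $\mathcal W_n\setminus\mathcal W_{n-1}$; the term of $a_i$ is $\pi_i$ and the term of $a_i'$ is $\pi_i'$. This gives the last column of the table. In the five rows the pair $(g_n^{(m)},f_n^{(m)})$ is $(1,0)$, $(1,\tau)$, $(1,1)$, $(1-\tau,1)$, $(0,1)$, so $\Gamma_n=G_n^{(m)}$ in each case.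
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The ring $R=\Lambda/\mathfrak p$ is a domain containing $k$, so its only idempotents are $0$ and $1$. It is generated by the entries of the matrices $C_n$, each of which has finitely many nonzero entries, and $(C_n)$ is a telescope. Proposition~\ref{prop:realize} supplies the maps $\varphi_m$, and Proposition~\ref{prop:obstruction} shows that $P=P(C)$ has the required properties.
\end{proof}

\section{Domains with $R/J(R)$ of finite dimension}\label{sec:positive}

The Krull dimension of a ring is the supremum of the lengths of chains of prime ideals; the zero ring has dimension $-1$. No ring is assumed noetherian.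

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Let $K$ be the fraction field of $R$. Write $P$ as a direct summand of a free module; projecting the basis to $P$ and restricting the coordinate functions to $P$ gives a \emph{dual basis}, that is, elements $x_i\in P$ and linear maps $\lambda_i:P\to R$ ($i\in I$) such that for each $x\in P$ all but finitely many $\lambda_i(x)$ vanish and $x=\sum\lambda_i(x)x_i$. As $P$ is torsion-free, $P\subseteq P\otimes K$. Let $v_1,\dots,v_n\in P$ be a $K$-basis of $P\otimes K$. For all but finitely many $i$ we have $\lambda_i(v_1)=\dots=\lambda_i(v_n)=0$. Such a $\lambda_i$ is zero: for $x\in P$ there is $c\neq0$ in $R$ with $cx\in\sum Rv_j$, so $c\lambda_i(x)=0$ and $\lambda_i(x)=0$. The finitely many remaining $x_i$ generate $P$.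
\end{proof}

For (b) we must split off free summands of rank one from a module of large rank, that is, find elements that vanish at no maximal ideal. The basic tool is a general position statement: in dimension $d$, any $d+1$ functions can be changed by multiples of $a$ so that their common zeros lie in the zero set of $a$. For a field ($d=0$) it asks for $y$ with $a\in\sqrt{(b+ay)}$; take $y=0$ if $b\ne0$ and $y=1$ if $b=0$. In general one needs a choice that works on all components at once.

\begin{lemma}[Kronecker]\label{lem:kronecker}
Let $R$ be a ring with $\dim R\le d$, where $d\ge-1$, and let $a,b_1,\dots,b_{d+1}\in R$. There are $y_1,\dots,y_{d+1}\in R$ with $a\in\sqrt{(b_1+ay_1,\dots,b_{d+1}+ay_{d+1})}$.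
\end{lemma}

\begin{proof}
We use induction on $d$. If $d=-1$, then $R=0$ and there is nothing to prove. Let $d\ge0$ and $b=b_{d+1}$. Passing to $R/bR$ need not lower the dimension, since $b$ may lie in a minimal prime. We therefore use the larger ideal
\[
\mathfrak n=bR+\{v\in R: vb\text{ is nilpotent}\}.
\]
No minimal prime $\mathfrak q$ contains $\mathfrak n$. If $b\notin\mathfrak q$, this holds because $b\in\mathfrak n$. If $b\in\mathfrak q$, then $b$ is nilpotent in $R_{\mathfrak q}$, whose only prime is $\mathfrak qR_{\mathfrak q}$; so $tb^e=0$ for some $t\notin\mathfrak q$ and $e\ge1$, the element $tb$ is nilpotent, and $t\in\mathfrak n\setminus\mathfrak q$. Thus every chain of primes containing $\mathfrak n$ can be extended downward, and $\dim R/\mathfrak n\le d-1$.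

By induction, applied to $a,b_1,\dots,b_d$ in $R/\mathfrak n$, there are $y_1,\dots,y_d,u,v\in R$ and $e\ge1$ with $vb$ nilpotent and $a^e-bu-v\in\mathfrak a$, where $\mathfrak a=(b_1+ay_1,\dots,b_d+ay_d)$. Put $y_{d+1}=v$. Since $b(b+av)=b^2+abv$ and $abv$ is nilpotent, every prime containing $b+av$ contains $b$; so $b\in\sqrt{(b+av)}$, and then $av\in\sqrt{(b+av)}$. Therefore $a^{e+1}\in\mathfrak a+abu+av\subseteq\sqrt{\mathfrak a+(b+av)}$.
\end{proof}

For a matrix $H$ let $\Delta_s(H)$ be the ideal generated by its $s\times s$ minors. A column $p$ is \emph{unimodular} if $\Delta_1(p)=R$, that is, if its entries generate $R$.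

\begin{lemma}[cf.\ Heitmann; Coquand--Lombardi--Quitt\'e]\label{lem:unimodular}
Let $\dim R/J(R)\le d$ with $d\ge0$, and let $H$ be a finite matrix over $R$ with $\Delta_{d+1}(H)=R$. Then some $R$-linear combination of the columns of $H$ is unimodular.
\end{lemma}

\begin{proof}
An ideal $\mathfrak b$ with $\mathfrak b+J(R)=R$ lies in no maximal ideal, so a column that is unimodular modulo $J(R)$ is unimodular. We may thus replace $R$ by $R/J(R)$ and assume $\dim R\le d$. Let $\mu_1,\dots,\mu_l$ be the minors of size $d+1$. We treat them one at a time and construct combinations $p_0=0,p_1,\dots,p_l$ of the columns with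
\[
\sqrt{\Delta_1(p_i)}\ \supseteq\ \Delta_1(p_{i-1})+\mu_iR .
\]
Then $\sqrt{\Delta_1(p_l)}$ contains all $\mu_i$, so it equals $R$, and $p_l$ is unimodular.

Let $p=p_{i-1}$ and $\mu=\mu_i=\det H_0$, where $H_0$ is a square submatrix of $H$ of size $d+1$. Let $H_1$ be the matrix formed by the columns of $H$ that meet $H_0$, and let $c=(c_1,\dots,c_{d+1})$ be the part of $p$ in the rows of $H_0$. Lemma~\ref{lem:kronecker}, with $a=\mu^2$ and $b_j=c_j$, gives $y\in R^{d+1}$ with $\mu\in\sqrt{(c_1+\mu^2y_1,\dots,c_{d+1}+\mu^2y_{d+1})}$. Put
\[
p_i=p+\mu\,H_1\operatorname{adj}(H_0)\,y .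
\]
Since $H_0\operatorname{adj}(H_0)=\mu\cdot1$, the part of $p_i$ in the rows of $H_0$ is $c+\mu^2y$, so $\mu\in\sqrt{\Delta_1(p_i)}$. The extra factor $\mu$ preserves what was gained before: $p_i\equiv p$ modulo $\mu$, so $\Delta_1(p)\subseteq\Delta_1(p_i)+\mu R\subseteq\sqrt{\Delta_1(p_i)}$.
\end{proof}

\begin{remark}
Without a bound on the dimension no size of minors suffices. Over $A_N$ the idempotent $\operatorname{diag}(\pi_1,\dots,\pi_N)$ has rank $N$ at every point, so its minors of size $N$ generate $A_N$. A unimodular combination of its columns would span a free summand of rank one of $L_1\oplus\dots\oplus L_N$, with a complement of rank $N-1$; the Whitney formula would then give $h_1\cdots h_N=0$, contrary to Lemma~\ref{lem:chow}.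
\end{remark}

\begin{proposition}\label{prop:free}
Let $R\ne0$ be a ring with $\dim R/J(R)\le d<\infty$, and let $P$ be a countably generated projective module such that $P\otimes R/\mathfrak m$ has infinite dimension for every maximal ideal $\mathfrak m$. Then $P\cong R^{(\mathbb N)}$.
\end{proposition}

\begin{proof}
As $R\neq0$, we have $d\ge0$. A surjection $R^{(\mathbb N)}\to P$ splits, so we may write $F=R^{(\mathbb N)}=P\oplus P'$. Let $F_t$ be the span of the first $t$ basis vectors of $F$, and let $x_1,x_2,\dots$ generate $P$. Splitting off one free summand after another is not enough, since the process need not exhaust $P$. Instead we construct a surjection $P\to R^{(\mathbb N)}$. Its components must vanish on larger and larger $F_t$, so that only finitely many of them are nonzero on a given element.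

\emph{Claim. Given $t$, there are $p\in P$ and a linear map $\lambda:F\to R$ with $\lambda(F_t)=0$ and $\lambda(p)=1$.} Consider the infinite matrix whose columns are the $x_i$ and whose rows are the coordinates of index greater than $t$. For a maximal ideal $\mathfrak m$, the subspace $P\otimes R/\mathfrak m$ of $F\otimes R/\mathfrak m$ has infinite dimension, and so has its image modulo the finite-dimensional subspace $F_t\otimes R/\mathfrak m$. This image is spanned by the columns of the matrix modulo $\mathfrak m$, so some minor of size $d+1$ is not in $\mathfrak m$. Hence these minors generate $R$. Finitely many of them suffice, and they occur in a finite submatrix $H$. Lemma~\ref{lem:unimodular} gives a combination $p$ of finitely many $x_i$ for which finitely many coordinates of index greater than $t$ generate $R$. A linear combination of these coordinate functions that takes the value $1$ at $p$ is the required $\lambda$.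

Choose inductively $t_n\ge n$, $p_n\in P$ and $\lambda_n$ with $p_1,\dots,p_{n-1}\in F_{t_n}$, $\lambda_n(F_{t_n})=0$ and $\lambda_n(p_n)=1$. Each $x\in P$ lies in $F_{t_n}$ for all large $n$, so $\Phi=(\lambda_n)_n$ maps $P$ to $R^{(\mathbb N)}$. Let $e_1,e_2,\dots$ be the basis of the target. As $\lambda_j(p_n)=0$ for $j>n$ and $\lambda_n(p_n)=1$, we have $\Phi(p_n)\in e_n+\sum_{j<n}Re_j$, and by induction on $n$ every $e_n$ lies in the image. So $\Phi$ is surjective and $P\cong P_0\oplus R^{(\mathbb N)}$ with $P_0=\ker\Phi$. The summand $P_0$ is countably generated and projective, so $P_0\oplus P_1\cong R^{(\mathbb N)}$ for some $P_1$. Since $R^{(\mathbb N)}\cong(R^{(\mathbb N)})^{(\mathbb N)}$, Eilenberg's rebracketing of an infinite sum gives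
\[
P\cong P_0\oplus(P_1\oplus P_0)^{(\mathbb N)}\cong(P_0\oplus P_1)^{(\mathbb N)}\cong R^{(\mathbb N)}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Let $R$ be a domain with $\dim R/J(R)<\infty$; this holds if $\dim R<\infty$, as $\dim R/J(R)\le\dim R$. If $P_*$ is a projective module of infinite rank, then each $(P_*)_{\mathfrak m}$ is free of infinite rank by Kaplansky's theorem on local rings, as explained in Section~\ref{sec:intro}, so $P_*\otimes R/\mathfrak m$ has infinite dimension. This is where the domain hypothesis enters. By Proposition~\ref{prop:free}, every countably generated projective module of infinite rank is free.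

Let $P$ be projective. By Kaplansky's decomposition theorem, $P=\bigoplus P_i$ with $P_i\ne0$ countably generated. If $P_i$ has finite rank, it is finitely generated by (a); if it has infinite rank, it is free. So $P$ is a direct sum of nonzero finitely generated projective modules, each of positive rank because it is torsion-free. If $P$ is not finitely generated, the index set of this sum is infinite. Partition it into countably infinite subsets. Each corresponding partial sum is countably generated, projective and of infinite rank, hence free. Thus $P$ is free.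
\end{proof}

\begin{thebibliography}{9}

\bibitem{Fulton} Fulton, \emph{Intersection Theory}.

\bibitem{Kaplansky} Kaplansky, \emph{Projective modules}, Ann.\ of Math.\ 68 (1958).

\bibitem{problem} \emph{When every projective module is a direct sum of finitely generated modules}, \texttt{https://core.ac.uk/download/pdf/82812455.pdf}.

\end{thebibliography}
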